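# Propositional Tautologies and a Truth Predicate over PA

## 1. Long disjunctions of one repeated sentence

Work inside Peano arithmetic PA, and add a unary predicate $T$, to be read "is (the code of) a true arithmetical sentence". The full axiom list is in Section 2. For the moment we need two axioms, which say that $T$ commutes with the connectives: for all sentences $\varphi,\psi$,
$$T(\neg\varphi)\leftrightarrow\neg T(\varphi),\qquad T(\varphi\vee\psi)\leftrightarrow T(\varphi)\vee T(\psi).$$
The variables $\varphi,\psi$ range inside the theory over all codes of sentences, including nonstandard ones. Since $\wedge$ and $\to$ are abbreviations, with $\varphi\to\psi$ standing for $\neg\varphi\vee\psi$, the predicate $T$ commutes with them too. There is one restriction: **induction is available only for formulas that do not contain $T$.** Finally we assume $VAL_{Prop}\subseteq T$: every sentence that PA recognizes as a substitution instance of a propositional tautology is in $T$.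

Let $\bot:=\neg\big((0=0)\vee\neg(0=0)\big)$, so that $\neg T(\bot)$. For a coded sequence of formulas put
$$\bigvee_{i<0}D_i:=\bot,\qquad \bigvee_{i<m+1}D_i:=\Big(\bigvee_{i<m}D_i\Big)\vee D_m .$$

How does $T$ treat a long disjunction? Take first the case where all disjuncts are the same sentence.

**Proposition 1.** For every sentence $\varphi$ and every $n\ge1$, possibly nonstandard, $T\big(\bigvee_{i<n}\varphi\big)\leftrightarrow T(\varphi)$.

**Proof.** For each fixed standard $n$ we could apply the axiom for $\vee$ exactly $n$ times. For a nonstandard $n$ that argument would be an induction on a statement containing $T$, which we do not have. The tautologies supply the result instead. Take propositional variables $r,q$, put $\delta_0:=\neg(r\vee\neg r)$ and $\delta_{m+1}:=\delta_m\vee q$, and let $v$ be any coded valuation. Then $v(\delta_0)=0$. If $v(q)=0$, then $v(\delta_m)=0$ for all $m\le n$, by induction on $m$. If $v(q)=1$, then $v(\delta_1)=1$, and $v(\delta_m)=1$ for $1\le m\le n$, by induction on $m$. These are inductions about truth tables. They do not mention $T$, so PA performs them. Hence $\delta_n\to q$ and $q\to\delta_n$ are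 tautologies. Substituting $0=0$ for $r$ and $\varphi$ for $q$ gives $T(\bigvee_{i<n}\varphi\to\varphi)$ and $T(\varphi\to\bigvee_{i<n}\varphi)$. Since $T$ commutes with $\to$, we are done. $\square$

Now let the disjuncts $\varphi_i$ differ from one another. The statement to hope for is
$$DC:\qquad T\Big(\bigvee_{i<n}\varphi_i\Big)\leftrightarrow\exists i<n\;T(\varphi_i).$$
The direction from right to left follows as before, since $\varphi_i\to\bigvee_{j<n}\varphi_j$ is a tautology. For the other direction suppose $\neg T(\varphi_i)$ for all $i<n$. The natural attempt is to take the tautology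
$$\neg\varphi_0\to(\neg\varphi_1\to(\cdots\to(\neg\varphi_{n-1}\to\neg\textstyle\bigvee_{i<n}\varphi_i)\cdots))$$
and to remove its hypotheses one at a time. Formally, let $\tau_n:=\neg\bigvee_{i<n}\varphi_i$ and $\tau_m:=(\neg\varphi_m\to\tau_{m+1})$ for $m<n$. Then $T(\tau_0)$, because $\tau_0$ is a tautology, and $T(\tau_m)$ implies $T(\tau_{m+1})$, because $T(\neg\varphi_m)$. We want $T(\tau_n)$. Here the attempt stops: passing from $0$ to $n$ is induction for the formula $T(\tau_m)$. A tautology may have nonstandardly many atoms, but this method discharges only standardly many hypotheses.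

In Proposition 1 there was just one false hypothesis to discharge, since all disjuncts were literally the same sentence. What changes in general is that there are nonstandardly many different false disjuncts. The proof below gets past this by making the different ones literally the same.

## 2. The theory $CT^-+VAL_{Prop}\subseteq T$ and the two theorems

The language $\mathcal L_{PA}$ has $0,S,+,\times$, and the primitive logical symbols are $\neg,\vee,\exists,=$. We fix a standard arithmetization of syntax in PA, with the predicate $Sent(x)$ for "$x$ is a sentence", the numeral function $x\mapsto\underline x$, and the evaluation function $s\mapsto s^\circ$ on closed terms. For instance $(S0+S0)^\circ=2$. PA proves that evaluation is total on all coded closed terms, also on nonstandard ones.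

**Definition ($CT^-$).** The theory $CT^-=CT^-[PA]$ in $\mathcal L_{PA}\cup\{T\}$ consists of PA, with induction only for $\mathcal L_{PA}$-formulas, and the following axioms.

* CT1: for all closed terms $s,t$: $T(s=t)\leftrightarrow s^\circ=t^\circ$.
* CT2: for each relation symbol $R$ of $\mathcal L_{PA}$ and all closed terms $s_1,\dots,s_n$: $T(R(s_1,\dots,s_n))\leftrightarrow R(s_1^\circ,\dots,s_n^\circ)$. (With our choice of symbols, CT1 already covers the only case.)
* CT3: for all sentences $\varphi$: $T(\neg\varphi)\leftrightarrow\neg T(\varphi)$.
* CT4: for all sentences $\varphi,\psi$: $T(\varphi\vee\psi)\leftrightarrow T(\varphi)\vee T(\psi)$.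
* CT5: for every variable $v$ and every formula $\varphi$ with at most $v$ free: $T(\exists v\,\varphi)\leftrightarrow\exists x\,T(\varphi(\underline x))$.
* CT6: for every formula $\varphi$ with free variables among $v_1,\dots,v_n$ and all sequences $\bar s,\bar t$ of closed terms of length $n$: if $s_i^\circ=t_i^\circ$ for all $i\le n$, then $T(\varphi(\bar s))\leftrightarrow T(\varphi(\bar t))$.

As an example of CT6, $T(\varphi(S0+S0))\leftrightarrow T(\varphi(SS0))$. The length $n$ in CT6 is a number of the theory, so one application can replace nonstandardly many terms at once.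

**Definition (tautologies and derivations).** $Taut_{Prop}(x)$ formalizes: $x$ is an $\mathcal L_{PA}$-sentence obtained from a propositional tautology in $\neg,\vee$ by substituting $\mathcal L_{PA}$-sentences for its variables. $VAL_{Prop}\subseteq T$ is the sentence $\forall x\,(Taut_{Prop}(x)\to T(x))$. $Pr_{Prop}(\Gamma,\psi)$ formalizes: $\Gamma$ is a coded finite set of sentences, and there is a coded derivation of $\psi$ from premises in $\Gamma$ in a fixed standard Hilbert-style propositional calculus with modus ponens, where sentences whose main symbol is not $\neg$ or $\vee$ count as atoms. $Cl_{Prop}(T)\subseteq T$ is the sentence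
$$\forall\Gamma\,\forall\psi\,\big[(\forall\varphi\in\Gamma\;T(\varphi))\wedge Pr_{Prop}(\Gamma,\psi)\to T(\psi)\big].$$

Templates, substituted sentences, sets $\Gamma$ and derivations may all be nonstandard. For example, $\neg^{2m}\varphi\to\varphi$ is an instance of a tautology for every $m$: by induction on $m$, each valuation gives $\neg^{2m}q$ and $q$ the same value. An example for $Pr_{Prop}$ is $\Gamma=\{\neg\varphi_i:i<n\}$, from which $\neg\bigvee_{i<n}\varphi_i$ is derivable. So under $Cl_{Prop}(T)\subseteq T$ the stuck step of Section 1 would be granted in one stroke. Under $VAL_{Prop}\subseteq T$, which is the special case $\Gamma=\emptyset$, it is not granted directly.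

**Definition (conservativity).** A theory $S\supseteq PA$ in the extended language is conservative over PA if every $\mathcal L_{PA}$-sentence provable in $S$ is provable in PA.

The background is as follows. Let $CT_0$ be $CT^-$ plus induction for $\Delta_0$ formulas of the extended language, that is, formulas whose quantifiers are all bounded by terms, such as $\forall i\le x\,\exists z\le u\,(z=S(i)\wedge T(z))$. Let $VAL\subseteq T$ be the analogue of $VAL_{Prop}\subseteq T$ for first-order logic: $T$ contains all arithmetical instances of theorems of first-order logic.

* (i) $CT^-$ is conservative over PA.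
* (ii) $CT_0\vdash Con(PA)$.
* (iii) $CT^-+VAL\subseteq T$ proves $CT_0$.
* (iv) $CT^-+Cl_{Prop}(T)\subseteq T$ proves $CT_0$.

So the theories in (iii) and (iv) are not conservative. The question, Open Question 1 in the slides "SOME RECENT NEWS ABOUT TRUTH THEORIES", is whether $CT^-+VAL_{Prop}\subseteq T$ is conservative over PA. Below we use only (ii).

**Restriction to sentences.** The axioms say nothing about $T(x)$ when $x$ is not a sentence. From now on $T$ denotes $T\cap Sent$. CT1–CT6, $VAL_{Prop}\subseteq T$ and $Cl_{Prop}(T)\subseteq T$ concern only sentences, so they hold for the original predicate iff they hold for $T\cap Sent$. "$\Delta_0$-induction for $T$" means induction for $\Delta_0$ formulas built from $\mathcal L_{PA}$ and this predicate. Replacing $T(x)$ by $T(x)\wedge Sent(x)$ does not change $\mathcal L_{PA}$-sentences. So a theory that proves $CT_0$ for $T\cap Sent$ proves every arithmetical theorem of $CT_0$. As usual, PA is assumed consistent.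

**Theorem 2.** $CT^-+VAL_{Prop}\subseteq T$ proves $CT_0$ (for $T\cap Sent$). Hence it proves $Con(PA)$ and is not conservative over PA.

One more family of sentences is needed for the sharper statement.

**Definition (Sel).** For a coded sequence of sentences $\langle\vartheta_i:i<n\rangle$ and numbers $a,h,h'$, let $\varepsilon:=(\underline h=\underline h)$, let $\varepsilon_i:=\varepsilon$ for $i\ne a$ and $\varepsilon_a:=(\underline{h'}=\underline h)$, and let $D_i:=\neg\varepsilon_i\wedge\vartheta_i$. Sel consists of all sentences

* (S1) $D_a\to\bigvee_{i<n}D_i$, if $a<n$;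
* (S2) $\bigvee_{i<n}D_i\to(\neg\varepsilon\vee D_a)$, if $a<n$; and $\bigvee_{i<n}D_i\to\neg\varepsilon$, if $a\ge n$.

For $n=2$ and $a=1$, the disjunction is $\big(\bot\vee(\neg\varepsilon\wedge\vartheta_0)\big)\vee(\neg(\underline{h'}=\underline h)\wedge\vartheta_1)$. It implies $\neg\varepsilon$ or its last disjunct. In general every disjunct except the one at $a$ carries the same guard $\neg\varepsilon$. This is the generalization of Proposition 1 that we will use.

**Theorem 3.** Over $CT^-$ the following are equivalent:

1. $VAL_{Prop}\subseteq T$;
2. $Cl_{Prop}(T)\subseteq T$;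
3. $\Delta_0$-induction for $T$;
4. $DC$: for every coded sequence of sentences $\langle\varphi_i:i<n\rangle$, $T(\bigvee_{i<n}\varphi_i)\leftrightarrow\exists i<n\,T(\varphi_i)$;
5. $\mathrm{Sel}\subseteq T$;
6. $LNP$: for every coded sequence of sentences $\langle\varphi_i:i<c\rangle$, if $T(\varphi_i)$ for some $i<c$, then there is a least such $i$.

Theorem 2 will follow from $(1)\Rightarrow(5)\Rightarrow(6)\Rightarrow(3)$.

## 3. Replacing a disjunction by one formula with a free variable

CT5 handles the infinite disjunction $\exists x$ with no induction at all. So we would like one formula $\Phi(x)$ that selects from a given coded sequence: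
$$T(\Phi(\underline a))\leftrightarrow T(\vartheta_a)\qquad\text{for all }a<n. \tag{1}$$
Then $\exists a<n\,T(\vartheta_a)$ would be expressed by a single sentence $\exists x(\cdots\wedge\Phi(x))$.

The obvious candidate is $\bigvee_{k<n}(x=\underline k\wedge\vartheta_k)$. At $x=\underline a$ its disjuncts are $\underline a=\underline k\wedge\vartheta_k$. Those with $k\ne a$ are false, but the false equations $\underline a=\underline k$ are $n-1$ different sentences. To conclude that the disjunction is not true by virtue of the wrong disjuncts, we must discharge nonstandardly many different hypotheses. This is the obstacle of Section 1 again.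

The way past it uses CT6. Write the guards as $\neg(p_k(x)=H(x))$, where $p_k$ and $H$ are terms such that, for fixed $a$, **all** the terms $p_k(\underline a)$ with $k\neq a$ have the same value as $H(\underline a)$, say $h$, while $p_a(\underline a)$ has another value. One application of CT6, with a sequence of nonstandard length, replaces every term by the numeral of its value. Then all the guards with $k\ne a$ become the one sentence $\neg(\underline h=\underline h)$, and a single tautology removes them.

The target $H(x)$ must be allowed to move with $x$. Our language has no subtraction, so terms are monotone in $x$. If $p_1(\underline a)^\circ=h$ for $a=0$ and $a=2$ with a fixed number $h$, then monotonicity forces $p_1(\underline1)^\circ=h$ as well. So for $c\ge3$ no fixed target will do.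

## 4. Terms that agree except at one place

**Lemma 4 (PA).** For every $c\ge1$ there are coded terms $H(x)$ and $p_k(x)$ ($k<c$), with no variable other than $x$, such that for all $a$ and all $k<c$:
$$p_k(\underline a)^\circ=H(\underline a)^\circ\iff a<c\ \text{ and }\ a\neq k. \tag{2}$$

**Proof.** The polynomial $\prod_{i<c,\,i\ne k}(x-i)$ vanishes at exactly the right places. We write it as a difference of two terms, and then shift so that all the subtracted terms coincide.

**Step 1: write the product as a difference.** For $k<c$ define terms by recursion on $j\le c$. Let $P_{k,0}:=S0$ and $N_{k,0}:=0$. For $j\neq k$ put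
$$P_{k,j+1}:=(P_{k,j}\times x)+(N_{k,j}\times\underline j),\qquad N_{k,j+1}:=(N_{k,j}\times x)+(P_{k,j}\times\underline j),$$
and for $j=k$ put $P_{k,j+1}:=P_{k,j}$ and $N_{k,j+1}:=N_{k,j}$. The terms have size exponential in $j$, which is harmless, since exponentiation is total in PA. We claim that, in the integers,
$$P_{k,j}(\underline a)^\circ-N_{k,j}(\underline a)^\circ=\prod_{i<j,\;i\neq k}(a-i).$$
This is proved by arithmetical induction on $j$. At $j=0$ both sides are $1$. At a step with $j=k$ neither side changes. At a step with $j\ne k$, write $P,N$ for the two old values. The new difference is $(Pa+Nj)-(Na+Pj)=(P-N)(a-j)$, as required.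

**Step 2: read off the zeros.** Let $P_k:=P_{k,c}$ and $N_k:=N_{k,c}$. A product of integers is $0$ iff some factor is $0$. So $P_k(\underline a)^\circ=N_k(\underline a)^\circ$ iff $a=i$ for some $i<c$ with $i\neq k$, that is, iff $a<c$ and $a\ne k$.

**Step 3: give all equations the same right-hand side.** Put
$$H:=\sum_{j<c}N_j,\qquad p_k:=P_k+\sum_{j<c,\;j\neq k}N_j,$$
where the sums are iterated and the empty sum is $0$. By arithmetical induction the value of an iterated sum is the sum of the values. Hence $p_k(\underline a)^\circ-H(\underline a)^\circ=P_k(\underline a)^\circ-N_k(\underline a)^\circ$, and (2) follows from Step 2. $\square$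

**Example.** For $c=3$ the recursion gives, written as polynomials, $P_0=x^2+2$, $N_0=3x$, $P_1=x^2$, $N_1=2x$, $P_2=x^2$, $N_2=x$. So $H=6x$, $p_0=x^2+3x+2$, $p_1=x^2+4x$, $p_2=x^2+5x$. The values are:

| $a$ | $H$ | $p_0$ | $p_1$ | $p_2$ |
|---|---|---|---|---|
| $0$ | $0$ | $2$ | $0$ | $0$ |
| $1$ | $6$ | $6$ | $5$ | $6$ |
| $2$ | $12$ | $12$ | $12$ | $14$ |
| $3$ | $18$ | $20$ | $21$ | $24$ |

In row $a<3$ exactly $p_a$ differs from $H$. In row $3$ all three differ.

## 5. Selector formulas

**Lemma 5, $(1)\Rightarrow(5)$.** $CT^-+VAL_{Prop}\subseteq T$ proves $\mathrm{Sel}\subseteq T$.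

**Proof.** We show in PA that each member of Sel is an instance of a propositional tautology. Take propositional variables $r,e,e'$ and $q_i$ ($i<n$), to be replaced by $0=0$, $\underline h=\underline h$, $\underline{h'}=\underline h$ and $\vartheta_i$. Let $d_i:=\neg e\wedge q_i$ for $i\neq a$ and, if $a<n$, let $d_a:=\neg e'\wedge q_a$. Put $\delta_0:=\neg(r\vee\neg r)$ and $\delta_{m+1}:=\delta_m\vee d_m$. Let $v$ be any coded valuation.

For (S1), let $a<n$ and suppose $v(d_a)=1$. Then $v(\delta_{a+1})=1$, and $v(\delta_m)=1$ for $a<m\le n$ by induction on $m$. So $v(\delta_n)=1$, and $d_a\to\delta_n$ is a tautology.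

For (S2), if $v(e)=0$, then $v(\neg e)=1$ and the consequent has value $1$. Suppose $v(e)=1$. Then $v(d_i)=0$ for all $i<n$ with $i\ne a$, and $v(\delta_0)=0$. If $a\ge n$, or if $a<n$ and $v(d_a)=0$, then $v(\delta_m)=0$ for all $m\le n$ by induction on $m$, so the implication has value $1$. If $a<n$ and $v(d_a)=1$, then the consequent $\neg e\vee d_a$ has value $1$.

All these inductions are arithmetical. The templates are tautologies, so their instances are in $T$ by (1). $\square$

**Lemma 6 ($CT^-+\mathrm{Sel}\subseteq T$).** Let $c\ge1$ and $n\le c$, let $\langle\vartheta_k:k<n\rangle$ be a coded sequence of sentences, let $p_k,H$ be as in Lemma 4 for $c$, and let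
$$\Phi(x):=\bigvee_{k<n}\big(\neg(p_k(x)=H(x))\wedge\vartheta_k\big).$$
Then for all $a<c$: $T(\Phi(\underline a))\iff a<n\wedge T(\vartheta_a)$.

**Proof.**

**Step 1: turn all terms into numerals of their values.** Take distinct variables $u_0,\dots,u_{c-1},w$ and let
$$\chi(u_0,\dots,u_{c-1},w):=\bigvee_{k<n}\big(\neg(u_k=w)\wedge\vartheta_k\big).$$
Let $h:=H(\underline a)^\circ$ and $h_k:=p_k(\underline a)^\circ$. The $\vartheta_k$ have no free variables, and substitution affects only free occurrences. So substituting $p_k(\underline a)$ for $u_k$ and $H(\underline a)$ for $w$ in $\chi$ gives exactly $\Phi(\underline a)$. The sequences $(p_0(\underline a),\dots,p_{c-1}(\underline a),H(\underline a))$ and $(\underline{h_0},\dots,\underline{h_{c-1}},\underline h)$ have equal values entry by entry. By CT6 applied to $\chi$,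
$$T(\Phi(\underline a))\iff T\Big(\bigvee_{k<n}\big(\neg(\underline{h_k}=\underline h)\wedge\vartheta_k\big)\Big). \tag{3}$$

**Step 2: recognize the right-hand side.** Since $a<c$, Lemma 4 gives $h_k=h$ for all $k\ne a$, and $h_a\ne h$. So for $k\neq a$ the guard in (3) is literally $\neg(\underline h=\underline h)$, and the sentence in (3) is literally $\bigvee_{k<n}D_k$ in the notation of Sel, with $h'=h_a$. By CT1, $T(\varepsilon)$ and $\neg T(\varepsilon_a)$.

**Step 3: apply Sel.** If $a\ge n$, then (S2) says $T(\bigvee_{k<n}D_k\to\neg\varepsilon)$, so $\neg T(\bigvee_{k<n}D_k)$. If $a<n$, then (S1) gives $T(D_a)\to T(\bigvee_{k<n}D_k)$. In the other direction, (S2) shows that $T(\bigvee_{k<n}D_k)$ implies $T(\neg\varepsilon)\vee T(D_a)$, hence $T(D_a)$. Finally $D_a=\neg\varepsilon_a\wedge\vartheta_a$ and $T(\neg\varepsilon_a)$, so $T(D_a)\leftrightarrow T(\vartheta_a)$. $\square$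

This is the only use of CT6 in the proof, with sequences of possibly nonstandard length. Nothing is claimed here about the variant of $CT^-$ without CT6.

## 6. A least true sentence in every coded sequence

The selector gives (1), but it does not yet give a least number principle. The set $\{a:T(\Phi(\underline a))\}$ is described by a possibly nonstandard $\Phi$, and the induction scheme of our theory covers only actual formulas of $\mathcal L_{PA}$. We have to use sentences that refer to one another.

Let $J=\{i<c:T(\varphi_i)\}$. With a selector we can write a sentence $\alpha_n$ that is true iff some $k<n$ is in $J$. If $J\neq\emptyset$ has no least element, these $\alpha_n$ give no visible contradiction: $\alpha_n$ is then true for every $n\in J$, and that is all. The next sentence to try is one that also denies its predecessors: $\beta_n$ says that some $k<n$ is in $J$ **and $\beta_k$ is false**. If $J$ has a least element $j$, these sentences behave well. For $n\le j$ there is no $k<n$ in $J$, so $\beta_n$ is false. For $n>j$ the index $k=j$ is a witness, so $\beta_n$ is true. If $J$ is empty, all $\beta_n$ are false, again without conflict.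 A conflict arises only when $J$ is nonempty and has no least element.

**Proposition 7, $(5)\Rightarrow(6)$.** $CT^-+\mathrm{Sel}\subseteq T$ proves $LNP$.

**Proof.** Let $\langle\varphi_i:i<c\rangle$ be a coded sequence of sentences and $J:=\{i<c:T(\varphi_i)\}$. Suppose that $J$ is nonempty and has no least element. Then $c\ge1$.

**Step 1: construct the sentences.** Let $p_k,H$ be as in Lemma 4 for this $c$, and let $\lambda(x):=\exists z\,(S(x)+z=\underline c)$. By CT5 and CT1, $T(\lambda(\underline a))$ iff $a+1+z=c$ for some $z$, that is, iff $a<c$. By arithmetical course-of-values recursion define, for $n\le c$,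
$$\beta_n:=\exists x\Big(\lambda(x)\wedge\bigvee_{k<n}\big(\neg(p_k(x)=H(x))\wedge(\varphi_k\wedge\neg\beta_k)\big)\Big).$$
The code of $\beta_n$ is computed from those of $\beta_k$, $k<n$, and $T$ plays no part in the recursion, so PA carries it out. Each $\beta_n$ is a sentence.

**Step 2: say what they mean.** Fix $n\le c$ and put $\vartheta_k:=\varphi_k\wedge\neg\beta_k$ for $k<n$. These are sentences, so substituting $\underline a$ for $x$ in the matrix leaves them alone. By CT5, $T(\beta_n)$ holds iff for some $a$ both $T(\lambda(\underline a))$ and $T(\Phi(\underline a))$ hold, with $\Phi$ as in Lemma 6. The first condition says $a<c$, and for such $a$ the second says $a<n\wedge T(\varphi_a\wedge\neg\beta_a)$. Hence, for all $n\le c$,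
$$T(\beta_n)\iff\exists k<n\ \big(k\in J\wedge\neg T(\beta_k)\big). \tag{4}$$

**Step 3: for all $n\in J$, $\neg T(\beta_n)$.** Suppose $n\in J$ and $T(\beta_n)$. By (4) there is $k<n$ with $k\in J$ and $\neg T(\beta_k)$. By (4) for $\beta_k$, every $l<k$ with $l\in J$ satisfies $T(\beta_l)$. Since $k\in J$ is not least, there is $l\in J$ with $l<k$, and so $T(\beta_l)$. By (4) for $\beta_l$ there is $l'<l$ with $l'\in J$ and $\neg T(\beta_{l'})$. But $l'<k$ and $l'\in J$, so $T(\beta_{l'})$, a contradiction.

**Step 4: contradiction.** Since $J\ne\emptyset$, pick $n\in J$. Since $n$ is not least, pick $k\in J$ with $k<n$. By Step 3, $\neg T(\beta_k)$. So $k$ witnesses the right side of (4), and $T(\beta_n)$. This contradicts Step 3 for $n$.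

Hence if $J\neq\emptyset$, then $J$ has a least element. $\square$

No induction for $T$ was used: (4) holds for each $n$ separately, and Steps 3 and 4 touch only a fixed number of indices.

**Corollary 8 (induction form of $LNP$).** Assume (6). If $T(\varphi_0)$, and $T(\varphi_i)\to T(\varphi_{i+1})$ for all $i$ with $i+1<c$, then $T(\varphi_i)$ for all $i<c$.

**Proof.** Otherwise $LNP$ for $\langle\neg\varphi_i:i<c\rangle$ gives a least $i$ with $\neg T(\varphi_i)$. Then $i>0$, and $T(\varphi_{i-1})$ by minimality, so $T(\varphi_i)$, a contradiction. $\square$

In particular the stuck step of Section 1, from $T(\tau_0)$ to $T(\tau_n)$, is now legitimate. For $DC$ a direct argument is just as short.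

**Proposition 9, $(6)\Rightarrow(4)$.** $CT^-+LNP$ proves $DC$.

**Proof.** Let $\delta_m:=\bigvee_{i<m}\varphi_i$ for $m\le n$. Then $\neg T(\delta_0)$ and, by CT4, $T(\delta_{m+1})\leftrightarrow T(\delta_m)\vee T(\varphi_m)$. Suppose $T(\delta_n)$. By $LNP$ for $\langle\delta_m:m\le n\rangle$ take the least $m$ with $T(\delta_m)$. Then $m\neq0$, say $m=m'+1$, and $\neg T(\delta_{m'})$. So $T(\varphi_{m'})$, with $m'<n$. Conversely, suppose $T(\varphi_i)$ with $i<n$. Then $T(\delta_{i+1})$, and $T(\delta_m)\to T(\delta_{m+1})$ for all $m<n$. Corollary 8 for $\langle\delta_{i+1},\dots,\delta_n\rangle$ gives $T(\delta_n)$. $\square$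

## 7. Initial segments of $T$ are coded

To get induction for formulas containing $T$, we show that a bounded piece of $T$ is a coded finite set. A $\Delta_0$ formula looks only at a bounded piece of $T$, so $T$ can then be replaced by an arithmetical parameter.

**Lemma 10.** Assume (6). For every $b$ there is a coded set equal to $\{i<b:T(i)\}$.

**Proof.** Among the $2^b$ conceivable answers, written as sentences, one must be true. $DC$ finds it.

**Step 1: write the candidates.** Let $\varphi_i:=i$ if $Sent(i)$, and $\varphi_i:=\bot$ otherwise. Since $T$ contains only sentences and $\neg T(\bot)$, we have $T(\varphi_i)\leftrightarrow T(i)$. For $0$–$1$ sequences $s$ of length at most $b$ let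
$$\xi_\emptyset:=(0=0),\qquad \xi_{s^\frown1}:=\xi_s\wedge\varphi_{|s|},\qquad \xi_{s^\frown0}:=\xi_s\wedge\neg\varphi_{|s|}.$$
For example, $\xi_{\langle1,0\rangle}$ is $((0=0)\wedge\varphi_0)\wedge\neg\varphi_1$. For $j\le b$ let $\zeta_j$ be the disjunction $\bigvee$ of all $\xi_s$ with $|s|=j$, in a fixed order.

**Step 2: some candidate of length $b$ is true.** Since $T(\xi_\emptyset)$, Proposition 9 gives $T(\zeta_0)$. Suppose $j<b$ and $T(\zeta_j)$. By Proposition 9, $T(\xi_s)$ for some $s$ with $|s|=j$. By CT3 one of $\varphi_j,\neg\varphi_j$ is true, so $T(\xi_{s^\frown e})$ for some $e\in\{0,1\}$, and Proposition 9 gives $T(\zeta_{j+1})$. By Corollary 8 for $\langle\zeta_j:j\le b\rangle$ we get $T(\zeta_b)$. By Proposition 9, $T(\xi_s)$ for some $s$ of length $b$. Fix this $s$.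

**Step 3: its initial segments are true.** For $j<b$ we have $T(\xi_{s\restriction(j+1)})\to T(\xi_{s\restriction j})$, since the first sentence is a conjunction with left member the second. Corollary 8 for $\langle\xi_{s\restriction(b-j)}:j\le b\rangle$ gives $T(\xi_{s\restriction j})$ for all $j\le b$.

**Step 4: read off the set.** Let $i<b$. From $T(\xi_{s\restriction(i+1)})$ we get $T(\varphi_i)$ if $s(i)=1$, and $T(\neg\varphi_i)$, that is $\neg T(\varphi_i)$, if $s(i)=0$. So $\{i<b:s(i)=1\}=\{i<b:T(i)\}$, and the left side is coded. $\square$

## 8. $\Delta_0$-induction and $Con(PA)$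

**Proposition 11, $(6)\Rightarrow(3)$.** $CT^-+LNP$ proves $\Delta_0$-induction for $T$.

**Proof.** Let $\theta(x,\bar y)$ be a $\Delta_0$ formula of $\mathcal L_{PA}\cup\{T\}$. Suppose $\theta(0,\bar y)$ and $\forall x(\theta(x,\bar y)\to\theta(x+1,\bar y))$, and fix $b$. We show $\theta(b,\bar y)$.

**Step 1: bound everything that $\theta$ can see.** Let $g(z)$ be $z$ plus the sum of all terms occurring in $\theta$, including quantifier bounds, with every variable replaced by $z$. Then $g$ is monotone and $g(z)\ge z$. Let $q$ be the nesting depth of bounded quantifiers in $\theta$, and let $M:=\max(b,\bar y)$. Let $x\le b$. All free variables have values at most $M$. A variable bound by a quantifier at depth $1$ has values at most $g(M)$, and, going inward, one at depth $d$ has values at most $g^{(d)}(M)$. So all bound variables, within their bounds, are at most $g^{(q)}(M)$, and all terms of $\theta$ take values below $B:=g^{(q+1)}(M)+1$.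

**Step 2: replace $T$ by a parameter.** By Lemma 10 let $s$ code $\{i<B:T(i)\}$, and let $\theta^*(x,\bar y,s)$ be obtained from $\theta$ by replacing each $T(t)$ by $t\in s$. For values of the variables within the bounds of Step 1, $T(t)\leftrightarrow t\in s$, because $t$ has a value below $B$. By external induction on the finitely many subformulas of $\theta$, $\theta(x,\bar y)\leftrightarrow\theta^*(x,\bar y,s)$ for $x\le b$.

**Step 3: use arithmetical induction.** The formula $x\le b\to\theta^*(x,\bar y,s)$ is arithmetical with parameters. It holds at $x=0$. If it holds at $x$ and $x+1\le b$, then $\theta^*(x,\bar y,s)$, hence $\theta(x,\bar y)$, hence $\theta(x+1,\bar y)$, hence $\theta^*(x+1,\bar y,s)$. By induction $\theta^*(b,\bar y,s)$, and so $\theta(b,\bar y)$. $\square$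

**Proof of Theorem 2.** $CT^-+VAL_{Prop}\subseteq T$ proves (5) by Lemma 5, hence (6) by Proposition 7, hence (3) by Proposition 11. Together with $CT^-$ this is $CT_0$ for $T\cap Sent$. By background fact (ii) and the restriction convention of Section 2, the theory proves $Con(PA)$. By Gödel's second incompleteness theorem $PA\nvdash Con(PA)$. So $CT^-+VAL_{Prop}\subseteq T$ is not conservative over PA. $\blacksquare$

## 9. Closing the circle of equivalences

We have $(1)\Rightarrow(5)\Rightarrow(6)$, $(6)\Rightarrow(4)$ and $(6)\Rightarrow(3)$. The following implications complete Theorem 3.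

**Proposition 12, $(4)\Rightarrow(5)$.** $CT^-+DC$ proves $\mathrm{Sel}\subseteq T$.

**Proof.** By CT1, $T(\varepsilon)$, so $\neg T(D_i)$ for all $i<n$ with $i\ne a$. For (S1), if $a<n$ and $T(D_a)$, then $T(\bigvee_{i<n}D_i)$ by $DC$. For (S2), if $T(\bigvee_{i<n}D_i)$, then $DC$ gives $i<n$ with $T(D_i)$. This $i$ must be $a$, so $a<n$ and $T(D_a)$. In particular, if $a\ge n$, then $\neg T(\bigvee_{i<n}D_i)$. Since $T$ commutes with the connectives, all sentences of Sel are in $T$. $\square$

**Proposition 13, $(3)\Rightarrow(6)$.** $CT^-$ with $\Delta_0$-induction for $T$ proves $LNP$.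

**Proof.** We express "no true sentence so far" by a $\Delta_0$ formula. Let $\langle\varphi_i:i<c\rangle$ be a coded sequence of sentences, and suppose $J=\{i<c:T(\varphi_i)\}$ has no least element. We show $J=\emptyset$. By Gödel's $\beta$-function lemma there are $u,v$ such that $\varphi_i$ is the remainder of $u$ modulo $1+(i+1)v$ for all $i<c$. Let $\psi(x)$ be the $\Delta_0$ formula
$$\forall i<x\,\forall z\le u\,\big[i<c\wedge\exists q\le u\,\big(u=q(1+(i+1)v)+z\wedge z<1+(i+1)v\big)\to\neg T(z)\big].$$
The remainder and the quotient are both at most $u$, so $\psi(x)$ says that $\neg T(\varphi_i)$ for all $i<\min(x,c)$. Clearly $\psi(0)$. If $\psi(x)$ but not $\psi(x+1)$, then $x<c$, $T(\varphi_x)$, and $\neg T(\varphi_i)$ for all $i<x$, so $x$ is the least element of $J$, contrary to assumption. So $\psi(x)\to\psi(x+1)$ for all $x$, and (3) gives $\psi(c)$, that is, $J=\emptyset$. $\square$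

**Proposition 14, $(6)\Rightarrow(2)$.** $CT^-+LNP$ proves $Cl_{Prop}(T)\subseteq T$.

**Proof.** A coded piece of $T$ defines a coded valuation, and soundness for a valuation is arithmetical. Let all $\gamma\in\Gamma$ be in $T$ and let $\pi$ be a propositional derivation of $\psi$ from $\Gamma$. Let $B$ exceed all propositional subsentences of members of $\Gamma$ and of lines of $\pi$; these are the sentences reached by decomposing along $\neg$ and $\vee$ only. By Lemma 10 let $s$ code $\{i<B:T(i)\}$. Let $e$ be the coded valuation that gives a propositional atom $q<B$ the value $1$ iff $q\in s$.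

By CT3 and CT4, for the subsentences concerned, $\neg\chi\in s$ iff $\chi\notin s$, and $\chi\vee\chi'\in s$ iff $\chi\in s$ or $\chi'\in s$. These are arithmetical facts about $s$. So by arithmetical induction on complexity, each of these subsentences has $e$-value $1$ iff it belongs to $s$. In particular every $\gamma\in\Gamma$ has $e$-value $1$. Logical axioms of the calculus have value $1$, and modus ponens preserves value $1$. By arithmetical induction along $\pi$, every line has $e$-value $1$, and in particular $\psi$ does. Hence $\psi\in s$, that is, $T(\psi)$. $\square$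

**Proof of Theorem 3.** The implication $(2)\Rightarrow(1)$ is the case $\Gamma=\emptyset$: PA proves the completeness theorem for the propositional calculus, so the template of a sentence satisfying $Taut_{Prop}$ has a derivation, and substituting the sentences in it gives a derivation from $\emptyset$. Altogether
$$(1)\Rightarrow(5)\Rightarrow(6)\Rightarrow(2)\Rightarrow(1),\qquad(6)\Leftrightarrow(3),\qquad(6)\Rightarrow(4)\Rightarrow(5),$$
by Lemma 5 and Propositions 7, 14, 11, 13, 9 and 12. $\blacksquare$

By $(1)\Leftrightarrow(3)$, when $T\subseteq Sent$ the theories $CT^-+VAL_{Prop}\subseteq T$ and $CT_0$ coincide, so they have the same arithmetical consequences. Background facts (iii) and (iv) were not used anywhere.
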